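# Reals $X$ for which $\hat\Omega(X)$ is random relative to $X$

## Prefix-free complexity, approximation from below, and relative randomness

Strings are finite binary strings, $\lambda$ is the empty string, and $|\sigma|$ is the length of $\sigma$. Elements of $2^\omega$ are called reals. $X\upharpoonright n$ is the initial segment of $X$ of length $n$, and $[\sigma]$ is the set of reals that extend $\sigma$. Numbers in $[0,\infty)$ are also called reals. An irrational number $\alpha$ is identified with the binary expansion of its fractional part when we use it as an oracle, so from $\alpha$ we can decide, for each rational $q$, whether $q<\alpha$.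

**Definition 1 (prefix-free complexity).** A machine $M$ on strings is *prefix-free* if no element of its domain is a proper prefix of another. Then $K_M(\sigma)=\min\{|p|:M(p)=\sigma\}$, with $\min\emptyset=\infty$. We fix a universal (optimal) prefix-free machine $U$ and write $K=K_U$. We write $K(n)$ for $K(0^n)$. With an oracle, $U^X$ and $K^X$ denote the corresponding universal prefix-free oracle machine and its complexity. Throughout, $2^{-\infty}=0$.

Example. Let $M(0)=0$, $M(10)=00$, $M(110)=0$, and let $M$ be undefined elsewhere. Then $K_M(0)=1$, $K_M(00)=2$, and every other string has $K_M=\infty$. The sum $\sum_\sigma 2^{-K_M(\sigma)}$ equals $\frac12+\frac14=\frac34$, while the sum of $2^{-|p|}$ over the domain is $\frac78$. The first sum counts only one shortest program per string. By Kraft's inequality both sums are at most $1$ for every prefix-free machine.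

Two standard bounds will be used: $K(n)\le 2\log_2(n+1)+O(1)$ and $K(\sigma)\le|\sigma|+2\log_2(|\sigma|+1)+O(1)$.

Let $U_s$ be a computable enumeration of $U$, each $U_s$ having finite domain, and let $K_s$ be the complexity computed from $U_s$. So $K_s(\sigma)$ decreases to $K(\sigma)$ as $s$ grows and reaches it at a finite stage, and at each stage only finitely many $\sigma$ have $K_s(\sigma)<\infty$.

**Definition 2 ($Z$-approximation).** A *$Z$-approximation* of a real number $\alpha$ is a $Z$-computable nondecreasing sequence $(\alpha_s)$ of rationals that converges to $\alpha$.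

Example. Put
$$\Omega_0=\sum_\sigma 2^{-K(\sigma)},\qquad \Omega_{0,s}=\sum_\sigma 2^{-K_s(\sigma)} .$$
Each $\Omega_{0,s}$ is a finite sum, so $(\Omega_{0,s})$ is a computable approximation of $\Omega_0\le1$. Moreover
$$\Omega_0>\Omega_{0,s}\quad\text{for all }s, \tag{1}$$
because some string is not yet in the range of $U_s$ but has finite $K$. Chaitin's number is $\Omega=\sum_{p\in\operatorname{dom}U}2^{-|p|}$, with approximation $\Omega_s=\sum_{p\in\operatorname{dom}U_s}2^{-|p|}$. By the example after Definition 1, $\Omega_0$ and $\Omega$ are defined by different sums.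

A number $\alpha$ with a computable approximation is a $\emptyset'$-computable real, since "$q<\alpha$" is a $\Sigma^0_1$ question about the rational $q$.

**Definition 3 (relative randomness).** A *Martin-Löf test relative to $Z$* is a sequence of open sets $V_n\subseteq\mathbb R$, each a union of open rational intervals enumerated by $Z$ uniformly in $n$, with $\mu(V_n)\le2^{-n}$. A real number $\alpha$ is *$Z$-random* if $\alpha\notin\bigcap_nV_n$ for every such test. For $Y\in2^\omega$ the definition is the same with cylinders $[\sigma]$ in place of intervals. An irrational number is $Z$-random exactly when the binary expansion of its fractional part is. With no oracle we say *Martin-Löf random*, and *2-random* means $\emptyset'$-random.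

Example. A number $\alpha$ that is computable from $Z$ is not $Z$-random: let $V_n$ be a rational interval of length at most $2^{-n}$ around $\alpha$, found with $Z$. In particular a $Z$-random number is irrational. And $\Omega$, being $\emptyset'$-computable, is not $\emptyset'$-random, although it is Martin-Löf random by Fact 3 below.

**Fact 1 (Levin–Schnorr).** $Y\in 2^\omega$ is $Z$-random iff there is $c$ with $K^Z(Y\upharpoonright n)\ge n-c$ for all $n$.

**Fact 2 (Solovay tests).** A number $\alpha$ fails to be $Z$-random iff there is a list of open rational intervals, enumerated by $Z$, with finite total length, such that $\alpha$ lies in infinitely many of them.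

The reason is short. If the total length is at most $2^k$, the set of points that lie in at least $2^{n+k}$ of the intervals is $Z$-c.e. open of measure at most $2^{-n}$. Conversely, let $\alpha\in\bigcap_nV_n$. If $\alpha$ is rational, use the intervals $(\alpha-2^{-i},\alpha+2^{-i})$. If it is irrational, write each $V_n$, up to rational points, as a $Z$-enumerated union of disjoint open rational intervals. The total length for $V_n$ is at most $2^{-n}$, and $\alpha$ lies in one interval for each $n$.

**Fact 3 (Chaitin).** $\Omega$ is Martin-Löf random.

**Fact 4 (a consequence of van Lambalgen's theorem).** If $A$ is Martin-Löf random and $B$ is $A$-random, then $A$ is $B$-random.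

**Definition 4 ($\Pi^0_1(A)$ class).** A set $\mathcal C\subseteq2^\omega$ is a *$\Pi^0_1(A)$ class* if its complement is a union of cylinders $[\tau]$ enumerated by $A$.

Example. The singleton $\{A\}$ is a $\Pi^0_1(A)$ class: $A$ enumerates all $[\tau]$ with $\tau\not\prec A$.

**Definition 5 ($K$-trivial).** $X$ is *$K$-trivial* if there is $c$ with $K(X\upharpoonright n)\le K(n)+c$ for all $n$.

Example. Every computable $X$ is $K$-trivial, because $X\upharpoonright n$ can be computed from $0^n$. No Martin-Löf random $X$ is $K$-trivial: otherwise $n-O(1)\le K(X\upharpoonright n)\le K(n)+O(1)\le 2\log_2(n+1)+O(1)$ for all $n$.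

**Definition 6 (low for $\Omega$).** $Z$ is *low for $\Omega$* if $\Omega$ is $Z$-random.

Example. Computable oracles are low for $\Omega$ by Fact 3. The oracle $\emptyset'$ is not, since it computes $\Omega$.

We shall use two cited theorems.

**(HNS)** Hirschfeldt–Nies–Stephan, *Using random sets as oracles*, J. London Math. Soc. 75 (2007): if $X\le_TZ$ and $Z$ is $X$-random, then $X$ is $K$-trivial. (Such an $X$ is called a base for randomness.)

**(N)** Nies, *Lowness properties and randomness*, Adv. Math. 197 (2005): if $X$ is $K$-trivial, then $X$ is low for $K$, that is, $K\le K^X+O(1)$.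

**Definition 7 (weight along a real).** For $Y\in2^\omega$ let
$$\hat\Omega(Y)=\sum_{n}2^{-K(Y\upharpoonright n)},\qquad \hat\Omega_s(Y)=\sum_n2^{-K_s(Y\upharpoonright n)} .$$

Example. For the toy machine $M$ above, the analogous sum along $000\cdots$ is $\frac34$, along $0111\cdots$ it is $\frac12$, and along $111\cdots$ it is $0$.

The sum $\hat\Omega_s(Y)$ is finite and computable from $Y$, so $(\hat\Omega_s(Y))$ is a $Y$-approximation of $\hat\Omega(Y)$. Since the prefixes of $Y$ are some of the strings, and each $2^{-K(\sigma)}-2^{-K_s(\sigma)}$ is nonnegative, we have for all $Y$ and $s$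
$$0\le\hat\Omega(Y)-\hat\Omega_s(Y)=\sum_{\sigma\prec Y}\bigl(2^{-K(\sigma)}-2^{-K_s(\sigma)}\bigr)\le\Omega_0-\Omega_{0,s}. \tag{2}$$
Also $0<\hat\Omega(Y)\le\Omega_0\le1$.

## Which $X$ leave $\hat\Omega(X)$ random?

Give someone the real $X$. They can watch $\hat\Omega(X)$ grow from below. When does this number still look random to them? The problem, whose source is "Chaitin's $\Omega$ as a continuous function" (http://www.math.wisc.edu/~jmiller/Papers/omega_function.pdf), reads: *if $\hat\Omega(X)$ is $X$-random, must $X$ be $K$-trivial?* The answer is yes.

**Theorem 1.** If $\hat\Omega(X)$ is $X$-random, then $X$ is $K$-trivial.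

We start with two extreme kinds of $X$.

## Computable $X$ and Martin-Löf random $X$, by hand

We begin with an observation valid for every $X$. Let $\beta=\hat\Omega(X)$ and $\beta_s=\hat\Omega_s(X)$. Since $0<\beta\le1$, there is a binary expansion of $\beta$, with integer part $0$, that does not end in $0^\omega$. Writing $\beta\upharpoonright n$ for its first $n$ digits, we have $0.(\beta\upharpoonright n)<\beta\le0.(\beta\upharpoonright n)+2^{-n}$.

**Claim A.** Suppose $\beta_s\ge0.(\beta\upharpoonright n)$, and let $j$ be least with $K_s(X\upharpoonright j)>n-2$. Then $j$ exists and $K(X\upharpoonright j)>n-2$.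

*Proof.* The number $j$ exists because $K_s$ is infinite on all but finitely many strings. We have $\beta-\beta_s\le2^{-n}$. Suppose $K(X\upharpoonright j)\le n-2$. Then $K_s(X\upharpoonright j)\ge K(X\upharpoonright j)+1$, so this one term gives
$$\beta-\beta_s\ge2^{-K(X\upharpoonright j)}-2^{-K_s(X\upharpoonright j)}\ge\tfrac12\,2^{-K(X\upharpoonright j)}\ge\tfrac12\,2^{-(n-2)}=2^{-n+1}>2^{-n},$$
a contradiction. $\square$

**Case 1: $X$ computable.** Then $X$ is $K$-trivial, so Theorem 1 makes no demand on it. Still, the hypothesis does hold: $\hat\Omega(X)$ is Martin-Löf random, which is the same as $X$-random here. From a shortest program for $\beta\upharpoonright n$, compute $\beta\upharpoonright n$ (hence $n$), then a stage $s$ with $\beta_s\ge0.(\beta\upharpoonright n)$, which exists because $\beta>0.(\beta\upharpoonright n)$. Then compute the $j$ of Claim A and output $X\upharpoonright j$. The programs used are among those in the domain of $U$, so this is a prefix-free machine. Hence $n-2<K(X\upharpoonright j)\le K(\beta\upharpoonright n)+O(1)$, and $\beta$ is Martin-Löf random by Fact 1.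

**Case 2: $X$ Martin-Löf random.** Then $X$ is not $K$-trivial, so $\hat\Omega(X)$ should not be $X$-random. We verify this directly. Fix integers $c,c'\ge0$ with
$$n-c\le K(X\upharpoonright n)\le b(n):=n+\lfloor2\log_2(n+1)\rfloor+c'\quad\text{for all }n .$$
For each $r$, use $X$ to find the first stage $s_r$ with $K_{s_r}(X\upharpoonright n)\le b(n)$ for all $n\le r$. For $s\ge s_r$ let $v_{r,s}=\sum_{n\le r}2^{-K_s(X\upharpoonright n)}$. This value changes only when some $K_s(X\upharpoonright n)$ with $n\le r$ drops. Each of these is an integer between $n-c$ and $b(n)$, so it drops at most $2\log_2(n+1)+c+c'$ times. So $v_{r,s}$ takes at most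
$$N_r=1+(r+1)\bigl(2\log_2(r+1)+c+c'\bigr)$$
values. For each value $v$ taken, enumerate the interval $(v-2^{-r},\,v+2^{c-r}+2^{-r})$. The total length over all $r$ is at most $\sum_rN_r(2^{c-r}+2^{1-r})<\infty$. The list is enumerated by $X$. If $v$ is the final value for $r$, then
$$v\le\hat\Omega(X)\le v+\sum_{n>r}2^{c-n}=v+2^{c-r},$$
so $\hat\Omega(X)$ lies in one interval for every $r$. By Fact 2, $\hat\Omega(X)$ is not $X$-random.

Both extremes agree with Theorem 1. Case 2 used an explicit lower bound on $K(X\upharpoonright n)$, which we do not have for a general $X$ that is not $K$-trivial.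

## Comparing the rates of two approximations

The tools are two comparison lemmas. The first says that a random number cannot be approximated essentially faster than another number with an approximation of the same kind. An example shows why randomness is needed: for $\beta_s=1-4^{-s}$ and $\alpha_s=1-2^{-s}$, the limits are $\alpha=\beta=1$, and $(\alpha-\alpha_s)/(\beta-\beta_s)=2^s$ is unbounded. Here $\beta$ is rational.

**Lemma 1.** Let $\alpha,\beta$ have $Z$-approximations $(\alpha_s),(\beta_s)$, and let $\beta$ be $Z$-random. Then there is $n$ with
$$\beta-\beta_s\ge2^{-n}(\alpha-\alpha_s)\quad\text{for all }s. \tag{3}$$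

*Proof.* The plan is this: when $\alpha$ moves, we bet that $\beta$ will not move by $2^{-n}$ times as much, so that $\beta$ lies in a small window just above its current value. The windows have small total measure, so for some $n$ the bet must lose, and losing it is exactly (3).

For fixed $n$ put
$$h_t=\max_{s\le t}\bigl(\beta_s+2^{-n}(\alpha_t-\alpha_s)\bigr),\qquad V_n=\bigcup_t(\beta_t,h_t).$$
Taking $s=t$ shows $h_t\ge\beta_t$. The endpoints are rational and computed by $Z$, so the $V_n$ are uniformly $Z$-c.e. open.

We bound $\mu(V_n)$. We have $h_0=\beta_0$, so the window at $t=0$ is empty. Splitting off the index $s=t+1$ from the maximum,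
$$h_{t+1}=\max\bigl\{h_t+2^{-n}(\alpha_{t+1}-\alpha_t),\ \beta_{t+1}\bigr\}. \tag{4}$$
If $h_{t+1}=\beta_{t+1}$, the new window $(\beta_{t+1},h_{t+1})$ is empty. Otherwise $h_{t+1}=h_t+2^{-n}(\alpha_{t+1}-\alpha_t)$. A point $x$ of the new window satisfies $x>\beta_{t+1}\ge\beta_t$, so if $x\notin(\beta_t,h_t)$ then $x\ge h_t$. Thus
$$(\beta_{t+1},h_{t+1})\setminus(\beta_t,h_t)\subseteq[h_t,h_{t+1}),$$
which has length $2^{-n}(\alpha_{t+1}-\alpha_t)$. Summing over $t$ gives $\mu(V_n)\le2^{-n}(\alpha-\alpha_0)$.

Choose $k$ with $\alpha-\alpha_0\le2^k$. Then $(V_{n+k})_n$ is a Martin-Löf test relative to $Z$, so $\beta\notin V_n$ for some $n$. Fix it. Since $\beta$ is irrational and $\beta\ge\beta_t$ with $\beta_t$ rational, $\beta>\beta_t$ for every $t$. As $\beta\notin(\beta_t,h_t)$, we get $\beta\ge h_t$. So $\beta\ge\beta_s+2^{-n}(\alpha_t-\alpha_s)$ for all $s\le t$. Letting $t\to\infty$ gives (3). $\square$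

The second lemma moves randomness upward: a number that always has at least a fixed proportion of a random number's remaining growth is itself random.

**Lemma 2.** Let $\alpha,\beta$ have $Z$-approximations with $\alpha-\alpha_s\ge c(\beta-\beta_s)$ for all $s$, where $c>0$. If $\beta$ is $Z$-random, so is $\alpha$.

*Proof.* Decreasing $c$, we may take it rational. Suppose $\alpha$ is not $Z$-random. By Fact 2 there is a $Z$-enumerated list of rational intervals $(p_i,q_i)$ with finite total length such that $\alpha\in(p_i,q_i)$ for infinitely many $i$. We turn intervals around $\alpha$ into intervals around $\beta$. For each $i$, search for a stage $s$ with $\alpha_s>p_i$. If one is found, enumerate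
$$J_i=\bigl(\beta_s-2^{-i},\ \beta_s+(q_i-p_i)/c+2^{-i}\bigr).$$
The total length is at most $\sum_i\bigl((q_i-p_i)/c+2^{1-i}\bigr)<\infty$. If $\alpha\in(p_i,q_i)$, then such an $s$ is found because $\alpha_s\to\alpha>p_i$, and
$$0\le\beta-\beta_s\le(\alpha-\alpha_s)/c<(q_i-p_i)/c,$$
so $\beta\in J_i$. Thus $\beta$ lies in infinitely many $J_i$, and by Fact 2 it is not $Z$-random, a contradiction. $\square$

**Lemma 3.** If $\beta$ is Martin-Löf random and has a computable approximation, then $\beta\equiv_T\emptyset'$.

*Proof.* $\beta\le_T\emptyset'$ was noted after Definition 2. For the other direction let $(\emptyset'_s)$ be a computable enumeration of $\emptyset'$ by finite sets, and let $\alpha=\sum_{e\in\emptyset'}2^{-e}$, with $\alpha_s=\sum_{e\in\emptyset'_s}2^{-e}$. Lemma 1 without oracle gives $n$ with $\alpha-\alpha_s\le2^n(\beta-\beta_s)$ for all $s$. Given $e$, use $\beta$ to find $s$ with $\beta-\beta_s<2^{-n-e}$. Then $\alpha-\alpha_s<2^{-e}$, so $e$ cannot enter $\emptyset'$ after stage $s$: $e\in\emptyset'$ iff $e\in\emptyset'_s$. $\square$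

In particular $\Omega\equiv_T\emptyset'$, by Fact 3.

## The inequality $\hat\Omega(X)-\hat\Omega_s(X)\le\Omega_0-\Omega_{0,s}$, and how far it leads

A sensible first move is to trade $\hat\Omega(X)$ for a number that does not depend on $X$. By (2), $\Omega_0-\Omega_{0,s}\ge\hat\Omega(X)-\hat\Omega_s(X)$ for all $s$. So Lemma 2, with $Z=X$, $\alpha=\Omega_0$, $\beta=\hat\Omega(X)$ and $c=1$, shows:

$$\text{if }\hat\Omega(X)\text{ is }X\text{-random, then }\Omega_0\text{ is }X\text{-random.} \tag{5}$$

This looks promising, because (HNS) would finish the proof if we also knew $X\le_T\Omega_0$. One might hope to draw the conclusion from "$\Omega_0$ is $X$-random" alone. That is impossible, and the obstruction is concrete: every 2-random $X$ has $\Omega_0$ $X$-random, yet is not $K$-trivial. We check this.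

Let $X$ be 2-random. As $\Omega\equiv_T\emptyset'$, the real $X$ is $\Omega$-random. As $\Omega$ is Martin-Löf random, Fact 4 gives that $\Omega$ is $X$-random, so $X$ is low for $\Omega$. To pass to $\Omega_0$, apply Case 1 and then (5) to $X=0^\omega$: they show that $\Omega_0$ is Martin-Löf random. So Lemma 1 without oracle gives $n$ with $\Omega_0-\Omega_{0,s}\ge2^{-n}(\Omega-\Omega_s)$ for all $s$. Lemma 2 with oracle $X$ now shows that $\Omega_0$ is $X$-random. But $X$ is Martin-Löf random, hence not $K$-trivial (and, being $\emptyset'$-random, not computable from $\emptyset'\equiv_T\Omega_0$).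

So (5) forgets too much. It uses only that $\hat\Omega(X)$ grows *at most* as fast as $\Omega_0$. The hypothesis also gives, through Lemma 1, that $\hat\Omega(X)$ grows *at least* proportionally to $\Omega_0$: the prefixes of the single real $X$ must always receive a fixed share $2^{-d}$ of all the weight still to come. Distinct reals have only finitely many prefixes in common, and those few strings stop gaining weight after some stage. After that, different reals compete for weight on disjoint sets of strings, so at most $2^d$ reals can each have a share $2^{-d}$. A finite class of low enough complexity has only simple members, and this places $X$ below $\emptyset'$.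

## At most $2^d$ reals keep a share $2^{-d}$ of the growth: proof of Theorem 1

For $d,s_0\in\mathbb N$ let
$$\mathcal C_{d,s_0}=\Bigl\{Y\in2^\omega:\ \text{for all }s\ge s_0,\ \ \hat\Omega(Y)-\hat\Omega_s(Y)\ge2^{-d}(\Omega_0-\Omega_{0,s})\Bigr\}. \tag{6}$$
Theorem 1 needs only $s_0=0$. The parameter $s_0$ costs nothing and will be used in Theorem 3. Assume that $\hat\Omega(X)$ is $X$-random.

**Step 1: randomness of $\Omega_0$.** This step produces the random number to which (HNS) will be applied. By (5), $\Omega_0$ is $X$-random.

**Step 2: proportional growth.** This step puts $X$ into one of the classes (6). Apply Lemma 1 with $Z=X$, $\beta=\hat\Omega(X)$, $\beta_s=\hat\Omega_s(X)$, $\alpha=\Omega_0$ and $\alpha_s=\Omega_{0,s}$. It gives $d$ with $\hat\Omega(X)-\hat\Omega_s(X)\ge2^{-d}(\Omega_0-\Omega_{0,s})$ for all $s$, that is, $X\in\mathcal C_{d,0}$.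

**Step 3: $|\mathcal C_{d,s_0}|\le2^d$.** This step makes the class finite. Let $Y_1,\dots,Y_k\in\mathcal C_{d,s_0}$ be distinct. Choose $r$ such that the strings $Y_i\upharpoonright r$ are pairwise distinct. Choose $s\ge s_0$ such that $K_s(\tau)=K(\tau)$ for all the finitely many $\tau$ with $|\tau|<r$. The strings $Y_i\upharpoonright j$ with $1\le i\le k$ and $j\ge r$ are pairwise distinct: two of them either have different lengths, or have the same length $j\ge r$ and differ already below $r$. Prefixes of length less than $r$ contribute nothing to $\hat\Omega(Y_i)-\hat\Omega_s(Y_i)$. Adding the $k$ inequalities from (6) at this stage,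
$$k\,2^{-d}(\Omega_0-\Omega_{0,s})\le\sum_{i=1}^k\bigl(\hat\Omega(Y_i)-\hat\Omega_s(Y_i)\bigr)=\sum_{i=1}^k\sum_{j\ge r}\bigl(2^{-K(Y_i\upharpoonright j)}-2^{-K_s(Y_i\upharpoonright j)}\bigr)\le\Omega_0-\Omega_{0,s}. \tag{7}$$
By (1) we may divide by $\Omega_0-\Omega_{0,s}>0$, and $k\le2^d$.

**Step 4: $\mathcal C_{d,s_0}$ is a $\Pi^0_1(\emptyset')$ class.** This step bounds the complexity of the class. The difficulty is that $\hat\Omega(Y)$ is an infinite sum. From $\emptyset'$ and a finite part of $Y$ we know a partial sum of it, hence a lower bound, but to see an inequality "$\ge$" *fail* we need an upper bound. A tail bound that is uniform in $Y$ supplies one. Let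
$$R_r=\sum_{|\sigma|>r}2^{-K(\sigma)},$$
so $R_r\to0$ because $\Omega_0<\infty$. Let $\ell_s$ be the maximal length of a string in the range of $U_s$ (and $0$ if there is none). I claim that $Y\in\mathcal C_{d,s_0}$ iff for all $s\ge s_0$ and all $r\ge\ell_s$,
$$\sum_{j\le r}2^{-K(Y\upharpoonright j)}+R_r-\hat\Omega_s(Y)\ \ge\ 2^{-d}(\Omega_0-\Omega_{0,s}). \tag{8}$$
If $Y\in\mathcal C_{d,s_0}$, then (8) holds, because $\hat\Omega(Y)\le\sum_{j\le r}2^{-K(Y\upharpoonright j)}+R_r$. Conversely, fix $s\ge s_0$ and let $r\to\infty$ in (8). The left side tends to $\hat\Omega(Y)-\hat\Omega_s(Y)$, which gives the inequality in (6).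

For $r\ge\ell_s$ we have $\hat\Omega_s(Y)=\sum_{j\le r}2^{-K_s(Y\upharpoonright j)}$, so (8) depends only on $Y\upharpoonright r$. The function $K$ is $\emptyset'$-computable, $\Omega_0$ is a $\emptyset'$-computable real, and so are the numbers $R_r=\Omega_0-\sum_{|\sigma|\le r}2^{-K(\sigma)}$, uniformly in $r$. So both sides of (8) are $\emptyset'$-computable reals, uniformly in $s$, $r$ and $Y\upharpoonright r$. If the left side is strictly smaller, $\emptyset'$ sees this from good enough rational approximations. Hence $\emptyset'$ enumerates all $[\tau]$ such that (8) fails for some $s\ge s_0$ with $r=|\tau|\ge\ell_s$ and $Y\upharpoonright r=\tau$. The union of these cylinders is the complement of $\mathcal C_{d,s_0}$.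

**Step 5: every member of $\mathcal C_{d,s_0}$ is computable from $\emptyset'$; so $X\le_T\emptyset'$.** This step extracts $X$ from the finite class. Let $Y\in\mathcal C_{d,s_0}$. As the class is finite by Step 3, there is $\nu\prec Y$ with $\mathcal C_{d,s_0}\cap[\nu]=\{Y\}$. Let $i\ge|\nu|$. If $\tau$ extends $\nu$, has length $i$ and differs from $Y\upharpoonright i$, then $[\tau]$ is disjoint from $\mathcal C_{d,s_0}$. So it is covered by the cylinders enumerated in Step 4 and, by compactness, by finitely many of them. The cylinder $[Y\upharpoonright i]$ is never covered, since it contains $Y$. So $\emptyset'$ runs the enumeration until all but one of the extensions of $\nu$ of length $i$ are covered. The remaining one is $Y\upharpoonright i$. Apply this to $Y=X$ and $s_0=0$.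

**Step 6: $\emptyset'\le_T\Omega_0$.** This step links $X$ to the random number of Step 1. An $X$-random number is Martin-Löf random, so $\Omega_0$ is Martin-Löf random, and it has the computable approximation $(\Omega_{0,s})$. Lemma 3 gives $\emptyset'\le_T\Omega_0$.

**Step 7: conclusion.** By Steps 5 and 6, $X\le_T\Omega_0$. By Step 1, $\Omega_0$ is $X$-random. By (HNS), $X$ is $K$-trivial. $\blacksquare$

## The converse, and randomness relative to stronger oracles

Theorem 1 has a converse, and both directions extend to any oracle above $X$. The result (N) is used only for this converse, in Step B below.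

**Theorem 2.** Let $X\le_TZ$. Then $\hat\Omega(X)$ is $Z$-random iff $X$ is $K$-trivial and $Z$ is low for $\Omega$. In particular, $\hat\Omega(X)$ is $X$-random iff $X$ is $K$-trivial.

*Proof.* Since $X\le_TZ$, every $X$-approximation is a $Z$-approximation, and $Z$-random implies $X$-random.

**Step A: ($\Rightarrow$).** Let $\hat\Omega(X)$ be $Z$-random. Then it is $X$-random, so $X$ is $K$-trivial by Theorem 1. It remains to transfer randomness to $\Omega$. By (2) and Lemma 2 with oracle $Z$, $\alpha=\Omega_0$, $\beta=\hat\Omega(X)$ and $c=1$, the number $\Omega_0$ is $Z$-random. Since $\Omega$ is Martin-Löf random, Lemma 1 without oracle, applied to $\beta=\Omega$ and $\alpha=\Omega_0$, gives $n$ with $\Omega-\Omega_s\ge2^{-n}(\Omega_0-\Omega_{0,s})$ for all $s$. Lemma 2 with oracle $Z$ then shows that $\Omega$ is $Z$-random.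

**Step B: if $X$ is $K$-trivial, then $\beta=\hat\Omega(X)$ is $X$-random.** This step repeats Case 1 with $X$ as an oracle, and $K$-triviality replaces computability. Let $\beta_s=\hat\Omega_s(X)$, with the expansion of $\beta$ chosen before Claim A. Given $X$ and a shortest $U^X$-program for $\beta\upharpoonright n$, compute $\beta\upharpoonright n$ and $n$, then a stage $s$ with $\beta_s\ge0.(\beta\upharpoonright n)$, then the least $j$ with $K_s(X\upharpoonright j)>n-2$. All this is $X$-computable from the program, and it defines a prefix-free oracle machine, so $K^X(j)\le K^X(\beta\upharpoonright n)+O(1)$. By Claim A, then $K$-triviality, then (N),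
$$n-2<K(X\upharpoonright j)\le K(j)+O(1)\le K^X(j)+O(1)\le K^X(\beta\upharpoonright n)+O(1).$$
So $K^X(\beta\upharpoonright n)\ge n-O(1)$ for all $n$, and by Fact 1 $\beta$ is $X$-random.

**Step C: ($\Leftarrow$).** Let $X$ be $K$-trivial and $\Omega$ be $Z$-random. By Step B, $\hat\Omega(X)$ is $X$-random. Lemma 1 with oracle $X$, $\beta=\hat\Omega(X)$ and $\alpha=\Omega$ gives $n$ with $\hat\Omega(X)-\hat\Omega_s(X)\ge2^{-n}(\Omega-\Omega_s)$ for all $s$. These approximations are $Z$-computable and $\Omega$ is $Z$-random, so Lemma 2 with oracle $Z$ shows that $\hat\Omega(X)$ is $Z$-random.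

For $Z=X$ no extra condition is needed: Theorem 1 and Step B together say that $\hat\Omega(X)$ is $X$-random iff $X$ is $K$-trivial. $\square$

## The share $\delta(X)$ of the remaining growth

The count in Step 3 can be made into a statement about all reals at once.

**Theorem 3.** For $X\in2^\omega$ let
$$\delta(X)=\liminf_s\frac{\hat\Omega(X)-\hat\Omega_s(X)}{\Omega_0-\Omega_{0,s}}\in[0,1].$$
Then $\sum_{X\in2^\omega}\delta(X)\le1$. So at most $1/\varepsilon$ reals have $\delta(X)\ge\varepsilon$, for each $\varepsilon>0$. Every $X$ with $\delta(X)>0$ is $\Delta^0_2$. Finally, $X$ is $K$-trivial iff $\delta(X)>0$ and $X$ is low for $\Omega$.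

*Proof.* By (1) the quotient is defined, and by (2) it lies in $[0,1]$. The sum over $2^\omega$ means the supremum of the finite sums.

**Step A: the sum is at most $1$.** Let $Y_1,\dots,Y_k$ be distinct. Choose $r$ with the $Y_i\upharpoonright r$ pairwise distinct, and $s_1$ such that $K_{s_1}(\tau)=K(\tau)$ whenever $|\tau|<r$. For every $s\ge s_1$ these values are still settled, so the equality and the last inequality in (7) hold at $s$:
$$\sum_{i=1}^k\bigl(\hat\Omega(Y_i)-\hat\Omega_s(Y_i)\bigr)\le\Omega_0-\Omega_{0,s}.$$
Thus the $k$ quotients add up to at most $1$ for all large $s$. A sum of lower limits is at most the lower limit of the sum, so $\sum_{i=1}^k\delta(Y_i)\le1$. If $k$ reals have $\delta\ge\varepsilon$, then $k\varepsilon\le1$.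

**Step B: $\delta(X)>0$ implies $X\le_T\emptyset'$.** Choose $d$ with $\delta(X)>2^{-d}$. Then for some $s_0$ the quotient is at least $2^{-d}$ at all $s\ge s_0$, that is, $X\in\mathcal C_{d,s_0}$. Steps 3–5 of the proof of Theorem 1 were carried out for this class, and Step 5 gives $X\le_T\emptyset'$, which is the same as $X$ being $\Delta^0_2$.

**Step C: the characterization.** Suppose $\delta(X)>0$ and $X$ is low for $\Omega$. By Step B and Lemma 3, $X\le_T\emptyset'\le_T\Omega$, and $\Omega$ is $X$-random. By (HNS), $X$ is $K$-trivial. Conversely, let $X$ be $K$-trivial. By Theorem 2, $\hat\Omega(X)$ is $X$-random. Lemma 1 with oracle $X$, $\beta=\hat\Omega(X)$ and $\alpha=\Omega_0$ gives $n$ such that the quotient is at least $2^{-n}$ at all $s$, so $\delta(X)\ge2^{-n}>0$. And Theorem 2 ($\Rightarrow$) with $Z=X$ says that $X$ is low for $\Omega$. $\square$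

## Arbitrary machines, and weights that settle

The proof of Theorem 1 used little about $K$. Universality of $U$ entered only through (1).

**Theorem 4.** Let $m_s(\sigma)\ge0$ be uniformly computable rationals, nondecreasing in $s$, with finite support for each $s$ (given as a canonical finite set). Suppose $m_s(\sigma)$ is eventually constant in $s$ for each $\sigma$, with limit $m(\sigma)$, and $\sum_\sigma m(\sigma)<\infty$. If $\sum_nm(X\upharpoonright n)$ is $X$-random, then $X$ is $K$-trivial. In particular, for every prefix-free machine $M$, universal or not: if $\sum_n2^{-K_M(X\upharpoonright n)}$ is $X$-random, then $X$ is $K$-trivial.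

Example of a weight: for the toy machine $M$ of the first section, $m(0)=\frac12$, $m(00)=\frac14$, and $m=0$ elsewhere. The sum along any real is rational, so the hypothesis on $X$ is never met.

*Proof.* Write $\hat m(Y)=\sum_nm(Y\upharpoonright n)$, $\hat m_s(Y)=\sum_nm_s(Y\upharpoonright n)$, $\Omega_m=\sum_\sigma m(\sigma)$ and $\Omega_{m,s}=\sum_\sigma m_s(\sigma)$. Because supports are finite and given canonically, $(\Omega_{m,s})$ is a computable approximation of $\Omega_m$, and $(\hat m_s(Y))$ is a $Y$-approximation of $\hat m(Y)$. We go through the seven steps.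

**Step 1: randomness of $\Omega_m$.** For every $Y$ and $s$, $\hat m(Y)-\hat m_s(Y)=\sum_{\sigma\prec Y}(m(\sigma)-m_s(\sigma))\le\Omega_m-\Omega_{m,s}$. By Lemma 2 with oracle $X$ and $c=1$, $\Omega_m$ is $X$-random. It is therefore irrational, so $\Omega_m>\Omega_{m,s}$ for all $s$. This replaces (1).

**Step 2: proportional growth.** Lemma 1 with oracle $X$, $\beta=\hat m(X)$ and $\alpha=\Omega_m$ gives $d$ with $X\in\mathcal C=\{Y:\forall s\ \ \hat m(Y)-\hat m_s(Y)\ge2^{-d}(\Omega_m-\Omega_{m,s})\}$.

**Step 3: $|\mathcal C|\le2^d$.** Given distinct $Y_1,\dots,Y_k\in\mathcal C$, choose $r$ with the $Y_i\upharpoonright r$ pairwise distinct, and $s$ such that $m_s(\tau)=m(\tau)$ for all $|\tau|<r$. Such $s$ exists because each of these finitely many values is eventually constant. As in (7), $k2^{-d}(\Omega_m-\Omega_{m,s})\le\sum_{i=1}^k\sum_{j\ge r}\bigl(m(Y_i\upharpoonright j)-m_s(Y_i\upharpoonright j)\bigr)\le\Omega_m-\Omega_{m,s}$, since the strings involved are distinct. Divide by $\Omega_m-\Omega_{m,s}>0$.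

**Step 4: $\mathcal C$ is a $\Pi^0_1(\emptyset')$ class.** The function $m$ is $\emptyset'$-computable: given $\sigma$, search for $s$ such that no $t>s$ has $m_t(\sigma)\ne m_s(\sigma)$, a question that $\emptyset'$ decides. The number $\Omega_m$ is a $\emptyset'$-computable real, and hence so are the numbers $R_r=\sum_{|\sigma|>r}m(\sigma)=\Omega_m-\sum_{|\sigma|\le r}m(\sigma)$, which tend to $0$. Let $\ell_s$ be the maximal length of a string in the support of $m_s$ ($0$ if it is empty). Then $Y\in\mathcal C$ iff for all $s$ and all $r\ge\ell_s$
$$\sum_{j\le r}m(Y\upharpoonright j)+R_r-\hat m_s(Y)\ge2^{-d}(\Omega_m-\Omega_{m,s}).$$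
The forward direction holds since $\hat m(Y)\le\sum_{j\le r}m(Y\upharpoonright j)+R_r$, and the converse by letting $r\to\infty$. For $r\ge\ell_s$ the condition depends only on $Y\upharpoonright r$, and its failure is $\Sigma^0_1(\emptyset')$.

**Step 5: $X\le_T\emptyset'$.** The argument of Step 5 for Theorem 1 uses only that the class is finite, is $\Pi^0_1(\emptyset')$ and contains $X$.

**Step 6: $\emptyset'\le_T\Omega_m$.** $\Omega_m$ is Martin-Löf random with a computable approximation, so Lemma 3 applies.

**Step 7: conclusion.** $X\le_T\Omega_m$ and $\Omega_m$ is $X$-random, so $X$ is $K$-trivial by (HNS).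

For a prefix-free machine $M$, with a computable enumeration by finite parts $M_s$, let $m_s(\sigma)=2^{-K_{M_s}(\sigma)}$. The supports are finite, and the values are rational and nondecreasing in $s$. The complexity $K_{M_s}(\sigma)$ either stays $\infty$ or becomes a natural number and then drops only finitely often, so $m_s(\sigma)$ is eventually constant. The total sum is at most $1$ by Kraft. $\square$

**The settling hypothesis cannot be dropped.** Let
$$m(\lambda)=\tfrac12\Omega+\tfrac12\,2^{-K(\lambda)},\qquad m(\sigma)=\tfrac12\,2^{-K(\sigma)}\ \ (\sigma\ne\lambda),$$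
approximated by $m_s(\lambda)=\frac12\Omega_s+\frac12\,2^{-K_s(\lambda)}$ and $m_s(\sigma)=\frac12\,2^{-K_s(\sigma)}$. All hypotheses on the weight in Theorem 4 hold except settling, which fails at the single string $\lambda$, because the random number $\Omega$ differs from every rational $\Omega_s$. Here $\hat m(X)=\frac12\Omega+\frac12\hat\Omega(X)$, and
$$\hat m(X)-\hat m_s(X)\ge\tfrac12(\Omega-\Omega_s)\quad\text{for all }s.$$
By Lemma 2 with oracle $X$ and $c=\frac12$, $\hat m(X)$ is $X$-random whenever $X$ is low for $\Omega$. We saw above that every 2-random $X$ is low for $\Omega$. But such an $X$ is Martin-Löf random, hence not $K$-trivial.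

The step that breaks is Step 3. All reals share the prefix $\lambda$, whose weight never stops growing, so it is counted once for each $Y_i$. In fact the class is as large as possible. Lemma 1 without oracle, with $\beta=\Omega$ and $\alpha=\Omega_m=\frac12\Omega+\frac12\Omega_0$, gives $n$ with $\Omega-\Omega_s\ge2^{-n}(\Omega_m-\Omega_{m,s})$ for all $s$. So *every* $Y\in2^\omega$ satisfies $\hat m(Y)-\hat m_s(Y)\ge2^{-n-1}(\Omega_m-\Omega_{m,s})$ for all $s$.
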